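\title{Monochromatic copies of posets of bounded width: a superlinear lower bound}

\begin{abstract}
For a positive integer $w$, let $f(w)$ be the least integer such that for every finite poset $P$ of width $w$ there is a poset $Q$ of width $f(w)$ in which every two-coloring of the points produces a monochromatic copy of $P$. It is elementary that $2w-1\le f(w)\le w^2$. We prove that $f(w)$ is not $O(w)$: if $w\ge 2^{d-1}$, then $f(w)$ is at least the Fibonacci number $F_{2d}$, and hence $f(w)\ge (w^{\gamma}-1)/\sqrt5$ for all $w\ge 1$, where $\gamma=2\log_2\frac{1+\sqrt5}{2}\approx 1.388$.
\end{abstract}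

\section{Introduction}\label{sec:intro}

All posets in this paper are finite. A \emph{chain} is a set of pairwise comparable points, an \emph{antichain} is a set of pairwise incomparable points, and the \emph{width} of a poset is the maximum size of an antichain in it (the empty poset has width $0$). A \emph{subposet} of $Q$ is a set of points of $Q$ with the inherited order, and a \emph{copy} of $P$ in $Q$ is a subposet isomorphic to $P$; a copy thus preserves incomparabilities as well as comparabilities. A \emph{coloring} of $Q$ assigns to each point one of the colors red and blue. We call $Q$ a \emph{host} for $P$ if every coloring of $Q$ has a monochromatic copy of $P$.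

For a positive integer $w$, let $f(w)$ be the least integer such that every poset of width $w$ has a host of width $f(w)$. Adding an isolated point to a host gives a host whose width is larger by one, so it makes no difference whether we ask for width exactly $f(w)$ or at most $f(w)$. The number of points of the host is not restricted: $f$ measures only how much wider than $P$ a poset must be in order to force $P$. The problem we consider comes from \cite{source}: is $f(w)=O(w)$, that is, is there a constant $c$ with $f(w)\le cw$ for all $w\ge1$?

The elementary bounds are
\begin{equation}\label{eq:elementary}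
2w-1\le f(w)\le w^2 .
\end{equation}
For the upper bound, order $P\times P$ lexicographically: $(x,y)\le(x',y')$ if $x<x'$, or $x=x'$ and $y\le y'$. In an antichain of this poset the first coordinates form an antichain of $P$, and so do the second coordinates that go with a fixed first coordinate, so the width is at most $w^2$. In a coloring, either some fiber $\{x\}\times P$ is entirely blue, or we can choose a red point in each fiber; both give a monochromatic copy of $P$. The lower bound rests on Dilworth's theorem: \emph{a poset of width $m$ can be partitioned into $m$ chains}. If $Q$ has width at most $a+b$, partition it into at most $a+b$ chains and color $a$ of them red and the others blue. The red points then have width at most $a$ and the blue points have width at most $b$. We call this a \emph{Dilworth coloring}. With $a=b=w-1$ it shows that no poset of width at most $2w-2$ is a host for a poset of width $w$.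

The simplest posets suggest that the lower bound in \eqref{eq:elementary} is close to the truth. An antichain of size $w$ has the antichain of size $2w-1$ as a host. If $P$ consists of $k$ antichains of size $w$, each entirely below the next, then $2k-1$ antichains of size $2w-1$ stacked in the same way form a host: each contains $w$ points of one color, and $k$ of them agree on the color. If $P$ consists of $w$ mutually incomparable chains of $k$ points, then $2w-1$ mutually incomparable chains of $2k-1$ points form a host, for the same reason. In each case the pigeonhole principle costs a factor $2$ in the width, once. Kierstead and Trotter proved that $f(w)>2w-1$ for all sufficiently large $w$, and Kierstead subsequently proved that $f(w)>5w/2$ for all sufficiently large $w$. These bounds are still linear. We show that the cost can be made to recur at every scale, so that no linear upper bound holds.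

Let $F_1=F_2=1$, $F_n=F_{n-1}+F_{n-2}$ be the Fibonacci numbers, and put
\[
\varphi=\frac{1+\sqrt5}{2},\qquad \gamma=2\log_2\varphi\approx1.388 .
\]

\begin{theorem}\label{thm:main}
If $d\ge1$ and $w\ge2^{d-1}$, then $f(w)\ge F_{2d}$. Hence $f(w)\ge(w^{\gamma}-1)/\sqrt5$ for all $w\ge1$, and $f(w)\ne O(w)$.
\end{theorem}

For example, $f(4)\ge8$, $f(8)\ge21$ and $f(16)\ge55$. Together with \eqref{eq:elementary}, the theorem gives
\[
1.388\ldots=\gamma\ \le\ \liminf_{w\to\infty}\frac{\log f(w)}{\log w}\ \le\ \limsup_{w\to\infty}\frac{\log f(w)}{\log w}\ \le\ 2 .
\]
The exact order of $f$ is not determined here.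

Section~\ref{sec:posets} defines the posets that are hard to force and reduces Theorem~\ref{thm:main} to a statement with one parameter for each color. Section~\ref{sec:model} works the first nontrivial case for hosts of a special form and describes the plan of the general proof, which occupies Sections~\ref{sec:local}--\ref{sec:proof}.

\section{The posets $B_r(N)$ and the two-parameter theorem}\label{sec:posets}

We write $u\parallel v$ if $u$ and $v$ are incomparable. For sets of points, $U\ll V$ means that $u<v$ for all $u\in U$, $v\in V$, and $U\parallel V$ means that $u\parallel v$ for all $u\in U$, $v\in V$. The \emph{interval} $[x,y]$ is $\{z:x\le z\le y\}$, and the \emph{hull} of a set $Y$ is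
\[
\mathrm{conv}(Y)=\{z: u\le z\le v\text{ for some }u,v\in Y\}.
\]
Three facts about hulls are used throughout.
\begin{itemize}
\item[(H1)] If $z,z'\in\mathrm{conv}(Y)$, then $[z,z']\subseteq\mathrm{conv}(Y)$: take $u,v\in Y$ with $u\le z$ and $z'\le v$.
\item[(H2)] If $Y\parallel Y'$, then $\mathrm{conv}(Y)\parallel\mathrm{conv}(Y')$: a relation $z\le z'$ between the hulls gives $u\le z\le z'\le v'$ with $u\in Y$, $v'\in Y'$, and a relation $z'\le z$ is excluded in the same way.
\item[(H3)] If $Y\ll Y'$, then $\mathrm{conv}(Y)\ll\mathrm{conv}(Y')$: for $z,z'$ in the two hulls there are $v\in Y$, $u'\in Y'$ with $z\le v<u'\le z'$.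
\end{itemize}

The \emph{series sum} of posets $P_1,\dots,P_k$ is their disjoint union with $P_1\ll\dots\ll P_k$, and the \emph{parallel sum} is their disjoint union with $P_i\parallel P_j$ for $i\ne j$. The width of a series sum is the maximum of the widths, and the width of a parallel sum is the sum of the widths. The examples in the introduction are a series sum of antichains and a parallel sum of chains, and both have hosts of width $2w-1$. The posets we use alternate the two operations many times.

\begin{definition}\label{def:BX}
Let $N\ge1$. The poset $B_1(N)$ is a single point. For $r\ge1$, the poset $X_r(N)$ is the series sum of $N$ copies of $B_r(N)$, called its \emph{blocks}, and $B_{r+1}(N)$ is the parallel sum of two copies of $X_r(N)$, called its \emph{halves}.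
\end{definition}

Thus $X_1(N)$ is a chain of $N$ points, $B_2(N)$ consists of two such chains side by side, and $B_3(2)$ is shown in Figure~\ref{fig:B3}. Both $B_r(N)$ and $X_r(N)$ have width $2^{r-1}$. We write $P\subseteq P'$ if $P'$ contains a copy of $P$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\foreach \s in {0,3} {
  \foreach \x in {0,1} {
    \draw (\s+\x,0)--(\s+\x,1);
    \draw (\s+\x,2)--(\s+\x,3);
    \draw (\s+\x,1)--(\s,2);
    \draw (\s+\x,1)--(\s+1,2);
    \foreach \y in {0,1,2,3} { \fill (\s+\x,\y) circle (2.5pt); }
  }
}
\end{tikzpicture}
\caption{Hasse diagram of the poset $B_3(2)$, of width $4$. Its two halves (left and right) are copies of $X_2(2)$. Each half has two blocks (lower and upper), and each block is a copy of $B_2(2)$, a pair of incomparable two-point chains.}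
\label{fig:B3}
\end{figure}

\begin{lemma}\label{lem:mono}
Let $1\le n\le N$. Then $B_r(n)\subseteq B_r(N)\subseteq X_r(N)$, and the union of any $n$ blocks of a copy of $X_r(N)$ contains a copy of $X_r(n)$.
\end{lemma}

\begin{proof}
Induct on $r$. The inclusion $B_r(n)\subseteq B_r(N)$ is an equality for $r=1$. If it holds for $r$, then $n$ blocks of $X_r(N)$ form a series sum of $n$ copies of $B_r(N)$, which contains $X_r(n)$; applying this in both halves gives $B_{r+1}(n)\subseteq B_{r+1}(N)$. Finally, a block of $X_r(N)$ is a copy of $B_r(N)$.
\end{proof}

A coloring \emph{avoids} the pair $(P,P')$ if it has no red copy of $P$ and no blue copy of $P'$. By Lemma~\ref{lem:mono}, a coloring that avoids $(B_r(n),B_s(n))$ avoids $(B_r(N),B_s(N))$ for all $N\ge n$, so the parameter $N$ may always be increased. For Theorem~\ref{thm:main} we need colorings that avoid $(B_d(N),B_d(N))$, but the induction treats the two colors unequally and has to carry two parameters.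

\begin{theorem}\label{thm:rs}
For all $r,s\ge1$ there is $N=N(r,s)$ such that every poset of width at most $F_{r+s}-1$ has a coloring with no red copy of $B_r(N)$ and no blue copy of $B_s(N)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:rs}]
Let $w\ge2^{d-1}$, let $N=N(d,d)$, and let $P$ be the series sum of $B_d(N)$ and an antichain of size $w$. Then $P$ has width $w$. By Theorem~\ref{thm:rs} with $r=s=d$, every poset of width at most $F_{2d}-1$ has a coloring with no monochromatic $B_d(N)$, hence with no monochromatic $P$. So every host for $P$ has width at least $F_{2d}$, and $f(w)\ge F_{2d}$.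

Given $w\ge1$, choose $d$ with $2^{d-1}\le w<2^d$. Binet's formula gives $F_{2d}=(\varphi^{2d}-\varphi^{-2d})/\sqrt5$, and $\varphi^{2d}=(2^d)^\gamma$. Therefore
\[
f(w)\ge F_{2d}\ge\frac{(2^d)^\gamma-1}{\sqrt5}\ge\frac{w^\gamma-1}{\sqrt5}.
\]
Since $\gamma>1$, no bound $f(w)\le cw$ holds for all $w$.
\end{proof}

\section{The first nontrivial case, for series-parallel hosts}\label{sec:model}

A Dilworth coloring avoids $(B_r(N),B_s(N))$ whenever the width of $Q$ is at most $(2^{r-1}-1)+(2^{s-1}-1)$. This already covers Theorem~\ref{thm:rs} for $(r,s)=(2,2)$, $(2,3)$, $(2,4)$, where $F_{r+s}-1$ equals $2,4,7$ and the Dilworth bound equals $2,4,8$. The first case it misses is $r=s=3$, where the theorem asks for width $F_6-1=7$ and the Dilworth bound is $6$. We work this case for hosts that decompose completely. A poset is \emph{series-parallel} if it is built from single points by series sums and parallel sums. The \emph{components} of a poset are the connected components of the graph that joins comparable points. A series sum of two nonempty posets has one component, and the components of a parallel sum are the components of the summands; so the components of a series-parallel poset are series-parallel.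

\begin{proposition}\label{prop:model}
Every series-parallel poset $Q$ of width at most $7$ has a coloring with no monochromatic copy of $B_3(2)$.
\end{proposition}

\begin{proof}
Induct on $|Q|$; a single point may be colored arbitrarily. A copy of $B_3(2)$ is $Y\cup Y'$ with halves $Y\parallel Y'$, each of width $2$ and with a single component.

Let $Q$ be the series sum of two smaller posets. Any two points of $Y\cup Y'$ are joined by a path of at most two incomparable pairs, and an incomparable pair of $Q$ lies in one summand. So each copy of $B_3(2)$ lies in one summand, and we color the summands by induction.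

Let $Q$ be a parallel sum, with components $Q_1,\dots,Q_k$, $k\ge2$. Their widths add up to at most $7$, and each half of a copy of $B_3(2)$ lies in one component. Call a component \emph{narrow} if its width is at most $2$ and \emph{wide} otherwise. In a narrow component color one chain red and one chain blue; it then contains no monochromatic half. Since $3\cdot3>7$, there are at most two wide components. If there is none, we are done. If there is one, color it by induction; both halves of a monochromatic $B_3(2)$ would have to lie in it. If there are two, each has width at most $7-3=4$. In the first, color one chain red and three chains blue; in the second, color three chains red and one chain blue. A red half can lie only in the second wide component, so a red $B_3(2)$ would lie there, but the red points there have width at most $3$. In the same way a blue $B_3(2)$ would lie in the first wide component, where the blue points have width at most $3$.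
\end{proof}

The gain over the Dilworth coloring comes from the last case: the red points may have width $1+3=4$, but the split $1+3$ cannot carry the two halves of width $2$. The numbers $3$, $5$, $7$ in the proof become, for general $r,s\ge2$,
\[
M=F_{r+s-2},\qquad A=F_{r+s-1},\qquad m=A+M-1=F_{r+s}-1 .
\]
A narrow component has width at most $M-1$ and is colored by the case $(r-1,s-1)$ of the theorem, which excludes halves of both colors. There are at most two wide components because $3M>m$. If there are two, each has width at most $m-M=A-1$, so one can be colored by the case $(r-1,s)$, which excludes red halves and blue copies of $B_s$, and the other by the case $(r,s-1)$. The relation $m+1=A+M$ is the Fibonacci recursion.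

A general poset has no such decomposition. Whether it is narrow or wide near a point depends on the scale at which one looks, and a wide region can merge with its neighbors higher up. The proof builds a substitute for each ingredient of the model, at the price of a large $N$.

\begin{enumerate}
\item \emph{Narrow components.} Section~\ref{sec:local} constructs a background coloring $c_0$ of all of $Q$ in which a long monochromatic half can occur only where $Q$ is persistently wide: its hull must contain many antichains of size $M$, one above the other.
\item \emph{At most two wide components.} Section~\ref{sec:frames} constructs a set $D$ of marked points that meets every such hull and has width at most $m/M<3$. So $D$ is the union of two chains $E_1,E_2$.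
\item \emph{The two unequal colorings.} Section~\ref{sec:proof} covers each $E_i$ by maximal intervals of width at most $A-1$, recolors those along $E_1$ by the case $(r-1,s)$ and those along $E_2$ by the case $(r,s-1)$.
\item \emph{One very wide component.} A half that runs along many of these intervals has antichains of size $A$ in its hull. Since $A+M>m$, there is no room beside it for a second wide place, and hence none for the other half.
\end{enumerate}

\section{A coloring whose long monochromatic sets lie in wide places}\label{sec:local}

An \emph{$(M,K)$-tower} is a sequence $H_1\ll\dots\ll H_K$ of antichains of size $M$. Towers are our measure of persistent width.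

\begin{proposition}\label{prop:local}
Let $a,b,M,N_1\ge1$, and suppose that every poset of width at most $M-1$ has a coloring that avoids $(X_a(N_1),X_b(N_1))$. Then for all $m,K\ge1$ there is $N$, depending only on $M,N_1,m,K$, such that every poset $Q$ of width at most $m$ has a coloring in which every red copy of $X_a(N)$ and every blue copy of $X_b(N)$ has an $(M,K)$-tower in its hull.
\end{proposition}

The proof is by induction on $m$. We slice $Q$ into stages along a greedy tower of antichains of the full size $m$. A set that crosses many stages has part of this tower in its hull, whatever the coloring. A long copy that crosses few stages has many blocks in one stage. If stages had width at most $m-1$, induction would finish the proof. They do not, but we show that a bounded number of added relations brings the width down, and that each added relation disturbs only one term of any long series.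

\subsection{Stages}

Let a poset be partitioned into chains $C_1,\dots,C_m$. An antichain $L$ of size $m$ is called \emph{full}; it has exactly one point $L(j)$ in each $C_j$.

\begin{lemma}\label{lem:meet}
If $L,L'$ are full antichains, then so is the set of the points $\min(L(j),L'(j))$, $1\le j\le m$.
\end{lemma}

\begin{proof}
Two of these points that come from the same antichain are incomparable. Otherwise they are $L(i)$ and $L'(j)$ with $i\ne j$, $L(i)\le L'(i)$ and $L'(j)\le L(j)$. Then $L(i)<L'(j)$ would give $L(i)<L(j)$, and $L'(j)<L(i)$ would give $L'(j)<L'(i)$.
\end{proof}

Consequently, a nonempty family of full antichains that is closed under this minimum has a \emph{least} member $\Lambda$, meaning that $\Lambda(j)\le L(j)$ for every $j$ and every $L$ in the family. This applies to the family of all full antichains, and to the family of all full antichains $L$ with $L_0\ll L$ for a fixed set $L_0$, because the points of the minimum belong to $L\cup L'$.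

Now let $Q$ have width exactly $m$, with a partition into chains $C_1,\dots,C_m$. Let $L_1$ be the least full antichain, and let $L_{s+1}$ be the least full antichain $L$ with $L_s\ll L$, as long as one exists. This produces $L_1\ll\dots\ll L_\ell$. For $q\in C_j$ let $\sigma(q)$ be the largest $s$ with $L_s(j)\le q$, or $0$ if there is none. The \emph{stages} are the sets $Z_s=\{q:\sigma(q)=s\}$, $0\le s\le\ell$. A point $q\in C_j$ satisfies $q<L_s(j)$ for every $s$ with $\sigma(q)<s\le\ell$.

\begin{lemma}\label{lem:stage}
\begin{itemize}
\item[(a)] If $u<v$, then $\sigma(u)\le\sigma(v)$.
\item[(b)] If $\sigma(u)+2\le t\le\sigma(v)-1$, then $L_t\subseteq[u,v]$.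
\end{itemize}
\end{lemma}

\begin{proof}
Let $u\in C_i$, $v\in C_j$. (a) If $s=\sigma(u)>\sigma(v)$, then $L_s(i)\le u<v<L_s(j)$, which is impossible in the antichain $L_s$. (b) We have $u<L_{\sigma(u)+1}(i)$ and $L_{\sigma(v)}(j)\le v$, and $L_{\sigma(u)+1}\ll L_t\ll L_{\sigma(v)}$.
\end{proof}

For $s\ge1$ the stage $Z_s$ contains $L_s$, so it has width $m$, and deleting a few points does not help. If $Q$ is the parallel sum of two long chains $C_1,C_2$, then $L_1$ consists of the two minima, no full antichain lies above $L_1$, and all of $Q$ is the single stage $Z_1$. What does help is one new relation: declaring $\max C_1<\min C_2$ turns $Q$ into a chain.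

\subsection{Cuts}

Let $(Z,\le')$ be a poset and let $a\parallel b$ in it. The \emph{cut} $(a,b)$ replaces $\le'$ by the relation
\[
u\le''v\iff u\le'v\ \text{ or }\ (u\le'a\text{ and }b\le'v).
\]
This is a partial order with $a<''b$. Indeed, call $(u,v)$ new if $u\le'a$ and $b\le'v$. A new pair composed with a pair of $\le'$, in either order, is new, and two new pairs $(u,v),(v,w)$ cannot be composed, since $b\le'v\le'a$ is false; so $\le''$ is transitive. If $(u,v)$ is new and $v\le''u$, then $v\le'u$ and $b\le'v\le'u\le'a$, which is false; so $\le''$ is antisymmetric. Since $\le''$ extends $\le'$, an antichain of $\le''$ is an antichain of $\le'$, and a chain of $\le'$ is a chain of $\le''$ with the same order.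

\begin{lemma}\label{lem:cuts}
Let $\le_0,\le_1,\dots,\le_c$ be orders on $Z$ such that $\le_p$ arises from $\le_{p-1}$ by the cut $(a_p,b_p)$.
\begin{itemize}
\item[(a)] If $u\le_cv$ and $u\not\le_0v$, then $u\le_0a_p$ for some $p$.
\item[(b)] If $G_1\ll\dots\ll G_n$ in the order $\le_c$, then $\le_0$ and $\le_c$ agree on $G_k$ for all but at most $c$ indices $k$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $p$ be least such that $\{w:u\le_pw\}\ne\{w:u\le_0w\}$. Some $w$ has $u\le_pw$ and $u\not\le_{p-1}w$, so $u\le_{p-1}a_p$, and then $u\le_0a_p$ by the choice of $p$.

(b) Say that cut $p$ \emph{changes} $G$ if $u\not\le_{p-1}v$ and $u\le_pv$ for some $u,v\in G$; then $u\le_{p-1}a_p$ and $b_p\le_{p-1}v$. If no cut changes $G$, then $\le_0$ and $\le_c$ agree on $G$. Suppose that cut $p$ changes $G_k$ and $G_{k'}$ with $k<k'$. Then there are $v\in G_k$ and $u'\in G_{k'}$ with $b_p\le_cv<_cu'\le_ca_p<_cb_p$, a contradiction. So each cut changes at most one $G_k$.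
\end{proof}

\subsection{Cutting a stage}

\begin{lemma}\label{lem:cutstage}
Let $Q$ have width $m\ge2$. Each stage, with the order of $Q$, can be turned into a poset of width at most $m-1$ by at most $m$ successive cuts.
\end{lemma}

\begin{proof}
A full antichain $L\subseteq Z_0$ would have $L(j)<L_1(j)$, although $L_1$ is least; so $Z_0$ needs no cut. Let $s\ge1$ and $Z=Z_s$. The symbol $\le$ denotes the order of $Q$. The point $x_j=L_s(j)$ is the least point of $C_j\cap Z$. Put
\[
J=\{z\in Z: z>x_i\text{ for all }i\}.
\]
\emph{No full antichain of $Q$ is contained in $J$.} Such an antichain $L$ would satisfy $L_s\ll L$. Then $s<\ell$ and $L(j)\ge L_{s+1}(j)$, whereas the points of $C_j\cap Z$ lie below $L_{s+1}(j)$.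

So it is enough to destroy, for one chain after the other, the full antichains whose point in that chain is outside $J$. The set $(C_j\cap Z)\setminus J$ contains $x_j$, and it is an initial segment of $C_j\cap Z$ because a point of $Z$ above a point of $J$ is in $J$. Let $t_j$ be its largest point; a point of $C_j\cap Z$ is in $J$ exactly when it is above $t_j$. There is an index $i=i(j)\ne j$ with $t_j\not>x_i$: if $t_j>x_j$, this holds because $t_j\notin J$, and if $t_j=x_j$, any $i\ne j$ will do (here $m\ge2$ is used).

We perform steps $j=1,\dots,m$, each with at most one cut, and maintain the following invariant: after step $j$, every full antichain $L$ of the current order on $Z$ has $L(k)>t_k$ for all $k\le j$. The sets $C_k\cap Z$ are chains, ordered as in $Q$, in all orders that occur, so Lemma~\ref{lem:meet} applies to each of these orders. Cuts create no antichains, so the inequalities for $k<j$ survive step $j$.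

\emph{Step $j$.} Let $\le'$ be the current order. If every full antichain $L$ of $\le'$ has $L(j)>t_j$, do nothing. Otherwise let $\Lambda$ be the least full antichain of $\le'$; then $\Lambda(j)\le t_j$. With $i=i(j)$, make the cut $(t_j,\Lambda(i))$.

\emph{The points $t_j$ and $\Lambda(i)$ are incomparable in $\le'$.} If $t_j\le'\Lambda(i)$, then $\Lambda(j)\le'\Lambda(i)$, which is false. Suppose that $\Lambda(i)\le't_j$. If $\Lambda(i)\not\le t_j$, then Lemma~\ref{lem:cuts}(a) gives $\Lambda(i)\le t_k$ for some $k<j$, because the earlier cuts have the form $(t_k,\cdot)$; the invariant gives $t_k<\Lambda(k)$, so $\Lambda(i)<\Lambda(k)$, which is false. If $\Lambda(i)\le t_j$, then $x_i\le\Lambda(i)\le t_j$, and $t_j\ne x_i$ because the two points lie in different chains; so $t_j>x_i$, contrary to the choice of $i$.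

\emph{The invariant holds after the cut.} Let $L$ be a full antichain of the new order $\le''$. It is a full antichain of $\le'$, so $\Lambda(i)\le L(i)$. If $L(j)\le t_j$, then $L(j)\le t_j<''\Lambda(i)\le L(i)$, which is false. Hence $L(j)>t_j$.

After step $m$, a full antichain of the final order would be a full antichain of $Q$ contained in $J$. So there is none, and since $Z$ is covered by $m$ chains, the final order has width at most $m-1$.
\end{proof}

In the example of two long chains, $J$ is empty, step $1$ makes the cut $(\max C_1,\min C_2)$, and step $2$ does nothing.

\subsection{Proof of Proposition~\ref{prop:local}}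

If $M=1$, take $N=K$: one point from each block of a copy of $X_a(K)$ or $X_b(K)$ gives a $(1,K)$-tower, so any coloring works. Let $M\ge2$, fix $K$, and induct on $m$. For $m\le M-1$ take $N=N_1$ and the coloring from the hypothesis, which has no copies to consider. Let $m\ge M$, let $N'$ be the number obtained for $m-1$, and put
\[
N=K+3+(K+2)\bigl(m+(m+1)N'\bigr).
\]
If $Q$ has width at most $m-1$, the coloring given by induction works, since $N\ge N'$ and a copy of $X_a(N)$ contains a copy of $X_a(N')$ whose hull is contained in its own; the same holds for $X_b$.

Let $Q$ have width $m$. Give each stage $Z_s$ the order $\le^*$ obtained in Lemma~\ref{lem:cutstage}, and color $(Z_s,\le^*)$ by the induction hypothesis. Let $Y$ be a red copy of $X_a(N)$ in $Q$ with blocks $G_1\ll\dots\ll G_N$; for a blue copy of $X_b(N)$ replace $a$ by $b$ and red by blue. Fix $u\in G_1$ and $v\in G_N$.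

If $\sigma(v)-\sigma(u)\ge K+2$, then by Lemma~\ref{lem:stage}(b) the interval $[u,v]$ contains $L_t$ for the $\sigma(v)-\sigma(u)-2\ge K$ values $t=\sigma(u)+2,\dots,\sigma(v)-1$. These antichains have size $m\ge M$, so $\mathrm{conv}(Y)$ contains an $(M,K)$-tower.

Now let $\sigma(v)-\sigma(u)\le K+1$. By Lemma~\ref{lem:stage}(a), $\sigma$ takes values between $\sigma(u)$ and $\sigma(v)$ on $G_2\cup\dots\cup G_{N-1}$, and $\max\sigma(G_k)\le\min\sigma(G_{k+1})$. Hence for each $t$ with $\sigma(u)\le t<\sigma(v)$ at most one of these blocks has both a point with $\sigma\le t$ and a point with $\sigma>t$. So at most $K+1$ of them fail to lie in a single stage. The other blocks, at least $N-K-3$ in number, are distributed among at most $K+2$ stages, so some stage $Z$ contains at least $m+(m+1)N'$ blocks.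

The coloring of $Z$ was chosen for $\le^*$, so we pass to $\le^*$, find towers there, and return. The blocks in $Z$ still form a series in $\le^*$, which extends the order of $Q$. By Lemma~\ref{lem:cuts}(b), the two orders agree on all but at most $m$ of them. Take $(m+1)N'$ blocks on which they agree, and group them in increasing order into sets $R_1\ll\dots\ll R_{m+1}$, each the union of $N'$ blocks. In $(Z,\le^*)$ each $R_k$ is a series sum of $N'$ copies of $B_a(N)$, so it contains a red copy of $X_a(N')$ by Lemma~\ref{lem:mono}. By the choice of the coloring there is an $(M,K)$-tower of $(Z,\le^*)$ in the $\le^*$-hull of $R_k$. Let $T_k$ be the union of $R_k$ and the points of this tower. By (H3), $T_1\ll\dots\ll T_{m+1}$ in $\le^*$. By Lemma~\ref{lem:cuts}(b) again, the two orders agree on some $T_k$. For this $k$ the tower is a tower of $Q$, and each of its points lies between two points of $R_k$ in the order of $Q$. So it lies in $\mathrm{conv}(Y)$. This proves Proposition~\ref{prop:local}.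

\section{Marking the wide places}\label{sec:frames}

In this section $Q$ is a poset partitioned into chains $C_1,\dots,C_m$, some of which may be empty, and $M\ge1$ is fixed. The \emph{index} of a point is the number $j$ of the chain $C_j$ that contains it; the points of an antichain have distinct indices. For $x\le y$ let
\[
\Gamma(x,y)=\{j: C_j\cap[x,y]\ne\emptyset\},
\]
a nonempty subset of $[m]=\{1,\dots,m\}$ that grows with the interval.

In the model case each chain lies in one component, so a wide component owns at least $M$ chains, and different components own disjoint sets of chains; this is why there are few wide components. We imitate this by marking points $p$ in the wide places and attaching to $p$ a set $S(p)$ of at least $M$ indices, in such a way that incomparable marked points receive disjoint sets. The natural candidate is $\Gamma(x,y)$ for an interval around $p$, but this set depends on the interval. We therefore use intervals for which it is stable under subdivision.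

\begin{definition}\label{def:frame}
Let $S\subseteq[m]$. An \emph{$S$-frame} is a sequence $y_0\le y_1\le\dots\le y_7$ with
\[
\Gamma(y_0,y_1)=\Gamma(y_1,y_2)=\dots=\Gamma(y_6,y_7)=\Gamma(y_0,y_7)=S .
\]
Its \emph{center} is $[y_3,y_4]$ and its \emph{span} is $[y_0,y_7]$.
\end{definition}

Every chain that enters the span of a frame thus appears three times below the center and three times above it.

\begin{lemma}\label{lem:frame}
Let $q$ lie in the center of an $S$-frame $y$ and $q'$ in the center of an $S'$-frame $y'$. If $q\parallel q'$, $S\cap S'\ne\emptyset$ and $S'\not\subseteq S$, then $q$ lies in the span of $y'$.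
\end{lemma}

\begin{proof}
Let $j\in S\cap S'$. Choose points of $C_j$ as follows: $\alpha^-\in[y_2,y_3]$, $\alpha^+\in[y_4,y_5]$, and $\beta_i\in[y'_i,y'_{i+1}]$ for $i=0,2,4,6$. Then $\alpha^-\le q\le\alpha^+$ and $\beta_2\le q'\le\beta_4$, and any two of the chosen points are comparable. If $\alpha^+\le\beta_2$, then $q\le q'$; so $\beta_2<\alpha^+$. If $\beta_4\le\alpha^-$, then $q'\le q$; so $\alpha^-<\beta_4$.

If $\alpha^-<\beta_0$, then
\[
y_0\le\alpha^-<\beta_0\le y_1'\le y_2'\le\beta_2<\alpha^+\le y_7,
\]
so $S'=\Gamma(y_1',y_2')\subseteq\Gamma(y_0,y_7)=S$, contrary to hypothesis. Hence $y_0'\le\beta_0\le\alpha^-\le q$. If $\beta_6<\alpha^+$, then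
\[
y_0\le\alpha^-<\beta_4\le y_5'\le y_6'\le\beta_6<\alpha^+\le y_7,
\]
so $S'=\Gamma(y_5',y_6')\subseteq S$, again a contradiction. Hence $q\le\alpha^+\le\beta_6\le y_7'$.
\end{proof}

The conclusion of the lemma does occur, so frames alone do not give disjoint sets. Let $W$ be a series sum of $15$ antichains of size $2$, covered by $C_1,C_2$, let $W'$ be another, covered by $C_3,C_4$, and let $Q$ be a series sum of $15$ copies of the parallel sum of $W$ and $W'$. A point of $C_3$ in the middle of the eighth copy of $W'$ is in the center of a $\{3,4\}$-frame inside that copy, and a point of $C_1$ in the eighth copy of $W$ is in the center of a $\{1,2,3,4\}$-frame whose points lie in the odd-numbered copies. The two points are incomparable and the two sets meet. The remedy is to mark at the finest scale first, and to discard a frame whose span already contains a mark.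

Fix a linear order $\prec$ on the subsets of $[m]$ of size at least $M$ such that $|T|<|S|$ implies $T\prec S$. Define sets $D_S\subseteq Q$ by recursion along $\prec$: a point $p$ belongs to $D_S$ if $p\in C_{\min S}$ and $p$ lies in the center of an $S$-frame whose span is disjoint from $D_T$ for all $T\prec S$. Let $D$ be the union of the sets $D_S$; its points are called \emph{marked}. For $p\in D$ fix a set $S(p)$ with $p\in D_{S(p)}$ and a frame as in the definition, called the frame of $p$. Then $|S(p)|\ge M$, and the index of $p$ is $\min S(p)$, an element of $S(p)$.

\begin{lemma}\label{lem:disjoint}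
If $p,p'\in D$ and $p\parallel p'$, then $S(p)\cap S(p')=\emptyset$. Consequently $D$ has width at most $m/M$.
\end{lemma}

\begin{proof}
Put $S=S(p)$, $S'=S(p')$. Incomparable points have different indices, so $\min S\ne\min S'$ and $S\ne S'$; say $S\prec S'$. Then $S'\not\subseteq S$, since a proper subset of $S$ would precede $S$. If $S\cap S'\ne\emptyset$, Lemma~\ref{lem:frame} places $p\in D_S$ in the span of the frame of $p'$, which is disjoint from $D_S$. So $S\cap S'=\emptyset$. An antichain of size $k$ in $D$ therefore gives $k$ pairwise disjoint subsets of $[m]$ of size at least $M$, and $kM\le m$.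
\end{proof}

The set $D$ is thin; the next lemma shows that it nevertheless reaches every wide place.

\begin{lemma}\label{lem:hit}
Let $K_0=2\cdot7^m+1$. If $\mathrm{conv}(R)$ contains an $(M,K_0)$-tower, then $\mathrm{conv}(R)$ contains a point of $D$.
\end{lemma}

\begin{proof}
We first show, by induction on $g\ge1$: if $z_0\le z_1\le\dots\le z_n$ with $n=7^g$ and $|\Gamma(z_0,z_n)|\le g$, then there are $i_0<\dots<i_7$ such that $z_{i_0},\dots,z_{i_7}$ is an $S$-frame for some $S$. Put $h=7^{g-1}$ and consider the seven sets $\Gamma(z_{lh},z_{(l+1)h})$, $0\le l\le6$, which are nonempty subsets of $\Gamma(z_0,z_n)$. If all of them equal $\Gamma(z_0,z_n)$, take $i_l=lh$; for $g=1$ this is always the case. Otherwise one of them has size at most $g-1$, and the induction hypothesis applies to $z_{lh},\dots,z_{(l+1)h}$.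

Let $H_1\ll\dots\ll H_{K_0}$ be the tower, and pick $z_i\in H_{2i+1}$ for $0\le i\le7^m$. Then $H_{2i+2}\subseteq[z_i,z_{i+1}]$, so $|\Gamma(z_i,z_{i+1})|\ge M$. The statement above with $g=m$ gives an $S$-frame $y$ whose points are among the $z_i$, with strictly increasing subscripts. Hence $|S|\ge M$, and the span of $y$ lies in $\mathrm{conv}(R)$ by (H1). If the span meets $D_T$ for some $T\prec S$, we are done. Otherwise any point of $C_{\min S}\cap[y_3,y_4]$, a nonempty set, belongs to $D_S$.
\end{proof}

\section{Proof of Theorem~\ref{thm:rs}}\label{sec:proof}

We induct on $n=r+s$. Let $r=1$ and color every point blue. There is no red $B_1(N)$. A copy of $B_s(N)$ has width $2^{s-1}$, and $2^{s-1}\ge F_{s+1}$ (equality holds for $s=1$, and $F_{s+2}\le2F_{s+1}$), so a poset of width at most $F_{s+1}-1$ contains none. For $s=1$ color every point red.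

Let $r,s\ge2$, and put $M=F_{n-2}$, $A=F_{n-1}$, $m=F_n-1$. Since $n\ge4$,
\begin{equation}\label{eq:numbers}
A+M=m+1,\qquad M\le A\le2M,\qquad A\ge2 .
\end{equation}
By induction and Lemma~\ref{lem:mono} there is one number $N_1$ such that every poset of width at most $M-1$ has a coloring avoiding $(B_{r-1}(N_1),B_{s-1}(N_1))$, and every poset of width at most $A-1$ has a coloring avoiding $(B_{r-1}(N_1),B_s(N_1))$ and a coloring avoiding $(B_r(N_1),B_{s-1}(N_1))$. Let $Q$ have width at most $m$, partitioned into chains $C_1,\dots,C_m$, and let $D$ and $K_0$ be as in Section~\ref{sec:frames}.

\subsection{The coloring}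

\emph{Background.} A coloring that avoids $(B_{r-1}(N_1),B_{s-1}(N_1))$ avoids $(X_{r-1}(N_1),X_{s-1}(N_1))$. Proposition~\ref{prop:local} with $a=r-1$, $b=s-1$, $K=K_0$, followed by Lemma~\ref{lem:hit}, gives a number $N_0$ depending only on $r,s$ and a coloring $c_0$ of $Q$ such that
\begin{equation}\label{eq:c0}
\text{every red $X_{r-1}(N_0)$ and every blue $X_{s-1}(N_0)$ of $c_0$ has a point of $D$ in its hull.}
\end{equation}

\emph{Cells.} By \eqref{eq:numbers}, $m<A+M\le3M$, so $D$ has width at most $2$ by Lemma~\ref{lem:disjoint}, and Dilworth's theorem partitions $D$ into chains $E_1,E_2$, possibly empty. Partition each $E_i$ from below into consecutive segments $I^i_1\ll I^i_2\ll\cdots$: the segment $I^i_k$ starts at the least point of $E_i$ not yet used and is as long as possible subject to the interval $[\min I^i_k,\max I^i_k]$ of $Q$ having width at most $A-1$. A one-point segment is allowed because $A\ge2$. The intervals $[\min I^i_k,\max I^i_k]$ are the \emph{cells of type $i$}, and the points $\min I^i_k$ are the \emph{heads of type $i$}. We record: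
\begin{itemize}
\item[(C1)] a cell has width at most $A-1$, and its endpoints are marked;
\item[(C2)] if $\rho,\rho'$ are distinct cells of the same type, then $\rho\ll\rho'$ or $\rho'\ll\rho$;
\item[(C3)] if $e<e'$ are consecutive heads of the same type, then $[e,e']$ has width at least $A$.
\end{itemize}
Here (C2) holds because $\max I^i_k<\min I^i_l$ for $k<l$, and (C3) is the maximality of the segment that starts at $e$. Cells of different types may overlap.

\emph{The coloring $c$.} For each cell $\rho$ choose a coloring $c_\rho$ of $\rho$ that avoids
\[
(B_{r-1}(N_1),B_s(N_1))\ \text{ if $\rho$ has type $1$},\qquad (B_r(N_1),B_{s-1}(N_1))\ \text{ if $\rho$ has type $2$}.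
\]
If $q$ lies in a cell $\rho$ of type $1$, put $c(q)=c_\rho(q)$. Otherwise, if $q$ lies in a cell $\rho$ of type $2$, put $c(q)=c_\rho(q)$. Otherwise put $c(q)=c_0(q)$. By (C2) the cell $\rho$ is unique in each case. Let
\[
N_2=\max(25N_0,N_1),\qquad N=25N_2+24 .
\]
We show that $c$ avoids $(B_r(N),B_s(N))$.

The two halves of a monochromatic copy need not respect the cells, and we distinguish them by how far they reach. A set $Y\subseteq Q$ is \emph{coarse} if $\mathrm{conv}(Y)$ contains at least six heads of the same type, and \emph{fine} otherwise. By (H1), the hull of a coarse set contains six consecutive heads of the same type together with the intervals between them. A fine half will be shown to have a long part inside one cell, and a coarse half to leave no cell beside it; the number six is what the second statement needs.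

\subsection{Fine halves}

\begin{lemma}\label{lem:fine}
Let $Y$ be a fine set that is either a red copy of $X_{r-1}(N)$ or a blue copy of $X_{s-1}(N)$ under $c$. Then there are a union $W$ of $N_2$ blocks of $Y$ and a cell $\rho$ such that $W\subseteq\rho$ and $c=c_\rho$ on $W$. The cell $\rho$ has type $2$ if $Y$ is red and type $1$ if $Y$ is blue.
\end{lemma}

\begin{proof}
Put $a=r-1$ if $Y$ is red and $a=s-1$ if $Y$ is blue, and let $G_1\ll\dots\ll G_N$ be the blocks of $Y$. We use the following observation twice:
\begin{itemize}
\item[$(*)$] \emph{points of $\mathrm{conv}(Y)$ lie in at most six cells of each type.}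
\end{itemize}
Indeed, let $u_1,\dots,u_g\in\mathrm{conv}(Y)$ lie in cells of type $i$ with numbers $k_1<\dots<k_g$. Then $u_{l-1}\le\max I^i_{k_{l-1}}<\min I^i_{k_l}\le u_l$ for $2\le l\le g$, so by (H1) $\mathrm{conv}(Y)$ contains $g-1$ heads of type $i$, and $g-1\le5$.

\emph{Step 1: a run of blocks that no cell splits.} By $(*)$, $Y$ meets at most $12$ cells. Let $[e,f]$ be one of them. If some block has a point $\ge e$, let $G_k$ be the first such block and delete it: the earlier blocks have no point $\ge e$, and all points of the later blocks are $\ge e$. If some block has a point $\le f$, delete the last such block: the later blocks have no point $\le f$, and all points of the earlier blocks are $\le f$. Doing this for all cells that meet $Y$ deletes at most $24$ blocks and leaves at least $25N_2$ blocks, in at most $25$ runs of consecutive blocks. Some run has at least $N_2$ blocks; let $W$ be the union of $N_2$ of them. Each of the conditions $x\ge e$ and $x\le f$ holds for all points of $W$ or for none. Hence $W$ is contained in or disjoint from every cell.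

\emph{Step 2: $W$ is contained in some cell.} Suppose not. Then $W$ is disjoint from all cells, and $c=c_0$ on $W$. Group $25N_0$ blocks of $W$ in increasing order into sets $R_1\ll\dots\ll R_{25}$, each the union of $N_0$ blocks. Each $R_l$ contains a copy of $X_a(N_0)$ in the color of $Y$, so \eqref{eq:c0} gives $d_l\in D\cap\mathrm{conv}(R_l)$. By (H3), $R_{l+1}\subseteq[d_l,d_{l'}]$ whenever $l'\ge l+2$. Among the $13$ points $d_l$ with $l$ odd, at least $7$ lie in the same chain $E_i$. They belong to $\mathrm{conv}(Y)$, so by $(*)$ two of them, $d_l$ and $d_{l'}$ with $l'\ge l+2$, lie in the same cell $\rho$ of type $i$. Then $R_{l+1}\subseteq[d_l,d_{l'}]\subseteq\rho$, although $W$ is disjoint from $\rho$.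

\emph{Step 3: the type.} By Lemma~\ref{lem:mono}, $W$ contains a copy of $B_a(N_1)$. If $W$ lies in a cell $\rho$ of type $1$, then $c=c_\rho$ on $W$, and $Y$ is blue because $c_\rho$ has no red $B_{r-1}(N_1)$. If $W$ lies in no cell of type $1$, then by Steps 1 and 2 it is disjoint from all cells of type $1$ and lies in a cell $\rho$ of type $2$; again $c=c_\rho$ on $W$, and $Y$ is red because $c_\rho$ has no blue $B_{s-1}(N_1)$. The color of $Y$ therefore determines which alternative holds, as stated.
\end{proof}

\subsection{Coarse halves}

In the model case a component of width at least $A$ leaves width at most $M-1$ beside it. In general a marked point $f$ need not have an antichain of size $M$ beside a given antichain of size $A$, so widths cannot simply be added. What $f$ has is a frame through which at least $M$ chains pass, and one of these chains must hit any antichain of size $A$.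

\begin{lemma}\label{lem:coarse}
If $Y$ is coarse and $y'$ is incomparable to every point of $Y$, then $y'$ lies in no cell.
\end{lemma}

\begin{proof}
Suppose that $y'$ lies in the cell $\rho=[f^-,f^+]$, of either type. Let $e_1<\dots<e_6$ be consecutive heads of the same type in $\mathrm{conv}(Y)$. By (H2), $y'$ is incomparable to every $u\in\mathrm{conv}(Y)$, and $f^-\le y'\le f^+$, so
\begin{equation}\label{eq:beside}
u\not\ge f^+\quad\text{and}\quad u\not\le f^-\qquad\text{for all }u\in\mathrm{conv}(Y).
\end{equation}

\emph{Step 1: an endpoint $f$ of $\rho$ is incomparable to all of $[e_k,e_{k+2}]$ for some $k$.} Define $p\in\{0,\dots,6\}$ and $q\in\{1,\dots,7\}$ by $\{k:e_k\le f^+\}=\{1,\dots,p\}$ and $\{k:e_k\ge f^-\}=\{q,\dots,6\}$. If $q<p$, then $[e_q,e_{q+1}]\subseteq\rho$, contradicting (C1) and (C3). So $q\ge p$, and $(6-p)+(q-1)\ge5$. One of the two summands is at least $3$, so there are indices $k,k+1,k+2$ in $\{1,\dots,6\}$ that are all greater than $p$ or all less than $q$. Let $u\in[e_k,e_{k+2}]\subseteq\mathrm{conv}(Y)$. In the first case put $f=f^+$: then $u\not\ge f$ by \eqref{eq:beside}, and $u\le f$ would give $e_k\le f^+$, that is, $k\le p$. In the second case put $f=f^-$: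 then $u\not\le f$ by \eqref{eq:beside}, and $u\ge f$ would give $e_{k+2}\ge f^-$, that is, $k+2\ge q$.

\emph{Step 2: $e_{k+1}$ lies in the span of the frame of $f$.} The point $f$ is marked; let $S=S(f)$ and let $y_0\le\dots\le y_7$ be its frame. By (C3) there are antichains $H\subseteq[e_k,e_{k+1}]$ and $H'\subseteq[e_{k+1},e_{k+2}]$ of size $A$. The indices of the points of $H$ form a subset of $[m]$ of size $A$, and $A+|S|\ge A+M>m$, so some $h\in H$ has its index $j$ in $S$. For the same reason some $h'\in H'$ has its index $j'$ in $S$. Choose $\alpha\in C_j\cap[y_2,y_3]$ and $\alpha'\in C_{j'}\cap[y_4,y_5]$, so that $\alpha\le f\le\alpha'$. The points $h,\alpha$ lie in one chain, and $h\le\alpha$ would give $h\le f$; so $\alpha<h$. The points $h',\alpha'$ lie in one chain, and $h'\ge\alpha'$ would give $h'\ge f$; so $h'<\alpha'$. Therefore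
\[
y_0\le\alpha<h\le e_{k+1}\le h'<\alpha'\le y_7 .
\]

\emph{Step 3.} By Step 2 the index of $e_{k+1}$ lies in $\Gamma(y_0,y_7)=S(f)$. The point $e_{k+1}$ is marked, so its index also lies in $S(e_{k+1})$. But $e_{k+1}\parallel f$ by Step 1, and Lemma~\ref{lem:disjoint} says that $S(e_{k+1})\cap S(f)=\emptyset$. This contradiction proves the lemma.
\end{proof}

\subsection{The two halves together}

Suppose that $c$ has a red copy of $B_r(N)$ or a blue copy of $B_s(N)$, with halves $Y\parallel Y'$.

\emph{Both halves are coarse.} By (C3) each of $\mathrm{conv}(Y)$, $\mathrm{conv}(Y')$ contains an antichain of size $A$, and by (H2) their union is an antichain. Its size is $2A\ge A+M>m$, a contradiction.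

\emph{Exactly one half is coarse.} By Lemma~\ref{lem:fine} the fine half has a point in a cell. This point is incomparable to every point of the coarse half, contradicting Lemma~\ref{lem:coarse}.

\emph{Both halves are fine.} Lemma~\ref{lem:fine} gives $W\subseteq Y\cap\rho$ and $W'\subseteq Y'\cap\rho'$, where the cells $\rho,\rho'$ have the same type, namely $2$ in the red case and $1$ in the blue case. Since $W\parallel W'$, (C2) forces $\rho=\rho'$, and $c=c_\rho$ on $W\cup W'$. As $N_2\ge N_1$, Lemma~\ref{lem:mono} shows that in the red case $W$ and $W'$ each contain a copy of $X_{r-1}(N_1)$, so $c_\rho$ has a red $B_r(N_1)$, which is excluded for type $2$. In the blue case they each contain a copy of $X_{s-1}(N_1)$, so $c_\rho$ has a blue $B_s(N_1)$, which is excluded for type $1$.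

All cases are impossible, and $N$ depends only on $r$ and $s$. This proves Theorem~\ref{thm:rs}, and with it Theorem~\ref{thm:main}.

\section{What limits the exponent}\label{sec:remarks}

Each relation in \eqref{eq:numbers} has a definite place in the proof. The inequality $A+M>m$ forces a chain of a frame to meet an antichain of size $A$ in Lemma~\ref{lem:coarse}. The inequality $A\le2M$ gives $m<3M$, so that $D$ splits into two chains, one for each of the two unequal colorings; with a third chain, two chains would have to carry the same kind of coloring, and cells colored alike would no longer be comparable. The inequality $M\le A$ excludes two coarse halves, and $A\ge2$ makes the segments nonempty.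

The posets $B_d(N)$ cannot be used to approach the upper bound $w^2$.

\begin{remark}\label{rem:three}
For all $d,N\ge1$ the poset $B_d(N)$ has a host of width $3^{d-1}$. Let $Q_1$ be a point, and let $Q_{d+1}$ be the parallel sum of three copies of the series sum of $2N-1$ copies of $Q_d$; the width triples at each step. If $Q_d$ is a host for $B_d(N)$, then in each of the three series sums $N$ of the copies of $Q_d$ contain a copy of $B_d(N)$ in the same color, which gives a monochromatic $X_d(N)$; two of the three agree in color and form a monochromatic $B_{d+1}(N)$. With $w=2^{d-1}$ we have $3^{d-1}=w^{\log_23}$ and $\log_23\approx1.585$. For $N\ge N(d,d)$ the least width of a host for $B_d(N)$ thus lies between $F_{2d}$ and $3^{d-1}$; these numbers are equal for $d=1,2$, and they are $8$ and $9$ for $d=3$.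
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
``Boxes $U{j=1}^m Bj$, Let $\mathbf{r}(j) = (r1(j), \dots, rk(j)) \in Bj$ And Define'',
\texttt{http://people.math.gatech.edu/\%7Etrotter/papers/110.pdf}

\end{thebibliography}
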